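\title{Composition operators on weighted Bergman spaces of the ball: the target weight $\alpha+n-1$ is not sharp}

\begin{abstract}
Every holomorphic self-map $\varphi$ of the unit ball of $\mathbb{C}^n$ induces a bounded composition operator from $A^p_\alpha$ to $A^p_{\alpha+n-1}$. We show that for $n\ge2$ this target is never sharp: there is an explicit $\varepsilon_0(n,\alpha)>0$ such that every $\varphi$ induces a bounded, and even compact, operator from $A^p_\alpha$ to $A^p_{\alpha+n-1-\varepsilon}$ for $0<\varepsilon<\varepsilon_0$. A quadratic map shows that $\varepsilon$ cannot be taken larger than $(n-1)/2$, and $\varepsilon_0\to(n-1)/2$ as $\alpha\to\infty$. The proof rests on a growth estimate for the $L^s$ means of positive pluriharmonic functions, obtained from the Schwarz--Pick inequality by comparison with a radial eigenfunction.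
\end{abstract}

\section{Introduction}

Let $n\ge2$, let $B^n=\{z\in\mathbb{C}^n:|z|<1\}$ be the open unit ball, and write $\langle z,w\rangle=\sum_j z_j\bar w_j$. Let $dV$ and $d\sigma$ be the normalized volume measure on $B^n$ and the normalized surface measure on $\partial B^n$, and put $dV_\gamma(z)=(1-|z|^2)^\gamma\,dV(z)$. For $0<p<\infty$ and $\alpha>-1$, the weighted Bergman space $A^p_\alpha$ consists of the holomorphic functions $f$ on $B^n$ with $\|f\|_{A^p_\alpha}^p=\int_{B^n}|f|^p\,dV_\alpha<\infty$. By convention $A^p_{-1}$ is the Hardy space $H^p$, defined by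
\[
\|f\|_{H^p}^p=\sup_{0<r<1}\int_{\partial B^n}|f(r\zeta)|^p\,d\sigma(\zeta)<\infty .
\]
A larger weight tolerates more growth at the boundary, so the spaces increase with $\alpha$. A holomorphic map $\varphi:B^n\to B^n$ induces the composition operator $C_\varphi f=f\circ\varphi$. It is \emph{bounded} from $A^p_\alpha$ to $A^p_\beta$ if $\|C_\varphi f\|_{A^p_\beta}\le C\|f\|_{A^p_\alpha}$ for all $f\in A^p_\alpha$, and \emph{compact} if the image of every bounded sequence has a convergent subsequence.

By a result of MacCluer--Mercer, Cima--Mercer, Koo--Smith and Stessin--Zhu, for $0<p<\infty$ and $\alpha\ge-1$ every holomorphic $\varphi:B^n\to B^n$ induces a bounded operator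
\begin{equation}\label{eq:known}
C_\varphi:A^p_\alpha\to A^p_{\alpha+n-1}.
\end{equation}
Composition thus costs at most $n-1$ in the weight. The following question from \cite{problem} asks whether some map costs that much. Call $\varepsilon>0$ \emph{admissible} if $\alpha+n-1-\varepsilon\ge-1$.

\begin{quote}
\textbf{Question.} Fix $n\ge2$, $0<p<\infty$ and $\alpha\ge-1$. Is there a holomorphic map $\varphi:B^n\to B^n$, allowed to depend on $n,p,\alpha$ but not on $\varepsilon$, such that for every admissible $\varepsilon>0$ the operator $C_\varphi$ fails to map $A^p_\alpha$ boundedly into $A^p_{\alpha+n-1-\varepsilon}$?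
\end{quote}

One might expect the answer yes. As Section~\ref{sec:level} shows, the weight $\alpha+n-1$ comes from a one-variable estimate applied on each complex line through the origin, and in the disc that estimate is attained by the identity map. The answer is nevertheless no: when $n\ge2$ the slices of a holomorphic function cannot all be extremal at once.

For $s>1$ let $m_s$ be the positive root of $m(m+n)=s(s-1)$, and put
\[
q=\alpha+n+1,\qquad \varepsilon_0=q-1-m_q=\alpha+\tfrac{3n}{2}-\tfrac12\sqrt{n^2+4(\alpha+n)(\alpha+n+1)} .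
\]
Note that $q\ge n\ge2$. The function $m\mapsto m(m+n)$ increases on $(0,\infty)$, and $(s-1)(s-1+n)>s(s-1)$ because $n>1$; hence $m_s<s-1$ and $\varepsilon_0>0$. Since $n^2+4s(s-1)=(2s-1)^2+n^2-1$,
\begin{equation}\label{eq:defect}
\frac{n+1}{2}-(s-m_s)=\frac12\Big(\sqrt{(2s-1)^2+n^2-1}-(2s-1)\Big).
\end{equation}
The identity $\sqrt{a^2+b}-a=b/(\sqrt{a^2+b}+a)$ shows that the right side is positive, decreases in $s$, and is at most $\frac{n^2-1}{4(2s-1)}$. At $s=q$ the left side equals $\frac{n-1}2-\varepsilon_0$, so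
\begin{equation}\label{eq:eps0}
0<\frac{n-1}{2}-\varepsilon_0\le\frac{n^2-1}{4(2\alpha+2n+1)} .
\end{equation}
In particular $\varepsilon_0<\frac{n-1}2<\alpha+n$, and every $\varepsilon\in(0,\varepsilon_0)$ is admissible.

\begin{theorem}\label{thm:main}
Let $n\ge2$, $0<p<\infty$, $\alpha\ge-1$. For every holomorphic $\varphi:B^n\to B^n$ and every $0<\varepsilon<\varepsilon_0$, the operator $C_\varphi:A^p_\alpha\to A^p_{\alpha+n-1-\varepsilon}$ is bounded, and even compact. Hence no map $\varphi$ as in the Question exists.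
\end{theorem}

\begin{theorem}\label{thm:quad}
Let $\varphi_0(z)=(z_1^2+\dots+z_n^2,0,\dots,0)$. For every admissible $\varepsilon>\frac{n-1}2$, the operator $C_{\varphi_0}$ does not map $A^p_\alpha$ boundedly into $A^p_{\alpha+n-1-\varepsilon}$.
\end{theorem}

Let $\varepsilon^*$ be the supremum of the admissible $\varepsilon$ for which every $\varphi$ induces a bounded operator from $A^p_\alpha$ to $A^p_{\alpha+n-1-\varepsilon}$. The two theorems and \eqref{eq:eps0} give the following; we do not determine $\varepsilon^*$ exactly.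

\begin{corollary}\label{cor:star}
We have $\varepsilon_0\le\varepsilon^*\le\frac{n-1}2$ and $\frac{n-1}2-\varepsilon^*\le\frac{n^2-1}{4(2\alpha+2n+1)}$. In particular $\varepsilon^*\to\frac{n-1}2$ as $\alpha\to\infty$.
\end{corollary}

The estimate behind Theorem~\ref{thm:main} does not involve composition operators.

\begin{theorem}\label{thm:key}
Let $u>0$ be pluriharmonic on $B^n$ and let $s>1$. Then for $0\le r<1$
\[
\int_{\partial B^n}u(r\zeta)^s\,d\sigma(\zeta)\le u(0)^s\int_{\partial B^n}\frac{(1-r^2)^{m_s+n}}{|1-r\zeta_1|^{2(m_s+n)}}\,d\sigma(\zeta)\le C_{n,s}\,u(0)^s(1-r^2)^{-m_s}.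
\]
\end{theorem}

Section~\ref{sec:carleson} translates boundedness of $C_\varphi$ into a bound on the sets where $\varphi$ is close to a boundary point. Section~\ref{sec:level} computes these sets for $\varphi_0$, which proves Theorem~\ref{thm:quad}, and bounds them in general by means of positive pluriharmonic functions. Theorem~\ref{thm:key} is proved in Section~\ref{sec:key} and Theorem~\ref{thm:main} in Section~\ref{sec:main}.

\section{Standard facts on the ball}\label{sec:facts}

\emph{Comparison of weights.} In polar coordinates $dV=2n\,r^{2n-1}\,dr\,d\sigma$. Let $\gamma>\alpha\ge-1$, $f\in A^p_\alpha$ and $0\le R<1$. Then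
\begin{equation}\label{eq:tail}
\int_{R\le|z|<1}|f|^p\,dV_\gamma\le\delta(R)\,\|f\|^p_{A^p_\alpha},
\end{equation}
where $\delta(R)=(1-R^2)^{\gamma-\alpha}$ if $\alpha>-1$ (compare the weights pointwise), and $\delta(R)=2n\int_R^1(1-r^2)^\gamma\,dr$ if $\alpha=-1$ (use polar coordinates). The case $R=0$ gives the continuous inclusion $A^p_\alpha\subset A^p_\gamma$, and $\delta(R)\to0$ as $R\to1$.

\emph{Pluriharmonic functions.} Write $\partial_j=\partial/\partial z_j$, $\bar\partial_k=\partial/\partial\bar z_k$. A real $C^2$ function $u$ is pluriharmonic if $\partial_j\bar\partial_ku=0$ for all $j,k$; on the simply connected domain $B^n$ this means $u=\operatorname{Re}F$ with $F$ holomorphic. Such a $u$ is harmonic, so $\int u(r\zeta)\,d\sigma(\zeta)=u(0)$, and each slice $\lambda\mapsto u(\lambda\zeta)$, $\zeta\in\partial B^n$, is harmonic in the unit disc $\mathbb{D}$. If $u>0$, Harnack's inequality on the slices gives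
\begin{equation}\label{eq:harnack}
\frac{1-r}{1+r}\,u(0)\le u(r\zeta)\le\frac{1+r}{1-r}\,u(0).
\end{equation}

\emph{Automorphisms} \cite[\S2.2]{rudin}. For $a\in B^n$ let $P_a$ be the orthogonal projection onto $\mathbb{C}a$, $Q_a=I-P_a$, $s_a=(1-|a|^2)^{1/2}$, and $\tau_a(z)=(a-P_az-s_aQ_az)/(1-\langle z,a\rangle)$. Then $\tau_a$ is a holomorphic bijection of $B^n$ with $\tau_a\circ\tau_a=\mathrm{id}$ and $\tau_a(0)=a$; its derivative at the origin is $\tau_a'(0)=-s_a^2P_a-s_aQ_a$ \cite[Theorem 2.2.2]{rudin}; its real Jacobian at $z$ is $\big((1-|a|^2)/|1-\langle z,a\rangle|^2\big)^{n+1}$; and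
\begin{equation}\label{eq:aut}
1-\langle\tau_a(z),\tau_a(w)\rangle=\frac{(1-|a|^2)(1-\langle z,w\rangle)}{(1-\langle z,a\rangle)(1-\langle a,w\rangle)} .
\end{equation}

\emph{Two integrals} \cite[1.4.10]{rudin}. For $c>0$ and $\alpha>-1$, with constants independent of $z\in B^n$,
\begin{equation}\label{eq:FR}
\int_{\partial B^n}\frac{d\sigma(\zeta)}{|1-\langle z,\zeta\rangle|^{n+c}}\asymp(1-|z|^2)^{-c},\qquad
\int_{B^n}\frac{dV_\alpha(w)}{|1-\langle z,w\rangle|^{n+1+\alpha+c}}\asymp(1-|z|^2)^{-c}.
\end{equation}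

\section{Boundedness and Carleson regions}\label{sec:carleson}

Fix $\varphi$ and a target weight $\beta>-1$, and let $\nu_\beta$ be the image of $V_\beta$ under $\varphi$, that is, $\nu_\beta(E)=V_\beta(\varphi^{-1}(E))$. This is a finite measure, and $\|C_\varphi f\|^p_{A^p_\beta}=\int|f|^p\,d\nu_\beta$. Functions in $A^p_\alpha$ are large only near the boundary, so what matters is the mass that $\nu_\beta$ puts on the regions
\[
S(\xi,t)=\{w\in B^n:|1-\langle w,\xi\rangle|<t\},\qquad \xi\in\partial B^n,\ t>0 .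
\]

\begin{lemma}\label{lem:nec}
Let $\alpha\ge-1$, $\beta>-1$. If $C_\varphi:A^p_\alpha\to A^p_\beta$ is bounded, then $\nu_\beta(S(\xi,t))\le Ct^{\,n+1+\alpha}$ for all $\xi\in\partial B^n$ and $0<t<1$.
\end{lemma}

\begin{proof}
Test on a function with a pole at distance about $t$ from $\xi$: let $a=1-t$, let $k$ be an integer with $c=kp-q>0$, and let $f(w)=(1-a\langle w,\xi\rangle)^{-k}$. If $\alpha>-1$, the second estimate in \eqref{eq:FR} with $z=a\xi$ gives $\|f\|^p_{A^p_\alpha}\le C(1-a^2)^{-c}\le Ct^{-c}$. If $\alpha=-1$, then $q=n$ and the first estimate with $z=ra\xi$ gives the same bound uniformly in $r$. On $S(\xi,t)$ we have $|1-a\langle w,\xi\rangle|\le|1-\langle w,\xi\rangle|+t<2t$. Hence $(2t)^{-kp}\nu_\beta(S(\xi,t))\le\int|f|^p\,d\nu_\beta\le Ct^{\,q-kp}$.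
\end{proof}

For Bergman spaces the standard Carleson argument gives the converse.

\begin{lemma}\label{lem:suf}
Let $\gamma>-1$ and let $\nu$ be a finite positive Borel measure on $B^n$ such that $\nu(S(\xi,t))\le At^{\,n+1+\gamma}$ for all $\xi\in\partial B^n$ and $0<t<1$. Then $\int|f|^p\,d\nu\le C\|f\|^p_{A^p_\gamma}$ for all $f\in A^p_\gamma$.
\end{lemma}

\begin{proof}
After replacing $A$ by $\max(A,\nu(B^n))$, the hypothesis holds for all $t>0$. We bound $|f(w)|^p$ by an average over the invariant ball $E(w)=\{z:|\tau_w(z)|<\frac12\}$ and then exchange the order of integration. By \eqref{eq:aut}, $1-|\tau_w(z)|^2=(1-|w|^2)(1-|z|^2)/|1-\langle z,w\rangle|^2$ is symmetric in $z$ and $w$, so $z\in E(w)$ if and only if $w\in E(z)$. If $z=\tau_w(\eta)$ with $|\eta|<\frac12$, then \eqref{eq:aut} gives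
\[
1-\langle z,w\rangle=\frac{1-|w|^2}{1-\langle\eta,w\rangle},\qquad 1-|z|^2=\frac{(1-|w|^2)(1-|\eta|^2)}{|1-\langle\eta,w\rangle|^2},
\]
and $\frac12<|1-\langle\eta,w\rangle|<\frac32$. Therefore, for $z\in E(w)$,
\begin{equation}\label{eq:E}
\tfrac23<\frac{|1-\langle z,w\rangle|}{1-|w|^2}<2,\qquad \tfrac13<\frac{1-|z|^2}{1-|w|^2}<4 ,
\end{equation}
and the Jacobian of $\tau_w$ at $z$ is at most $\big(\tfrac94(1-|w|^2)^{-1}\big)^{n+1}\le\big(9(1-|z|^2)^{-1}\big)^{n+1}$. The function $|f\circ\tau_w|^p$ is subharmonic and the ball $|\eta|<\frac12$ has volume $4^{-n}$, so the substitution $\eta=\tau_w(z)$ yields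
\begin{equation}\label{eq:submean}
|f(w)|^p\le4^n\int_{|\eta|<1/2}|f\circ\tau_w|^p\,dV\le C\int_{E(w)}|f(z)|^p(1-|z|^2)^{-(n+1)}\,dV(z).
\end{equation}
Integrating against $d\nu(w)$ and using the symmetry of $E$,
\[
\int|f|^p\,d\nu\le C\int_{B^n}|f(z)|^p(1-|z|^2)^{-(n+1)}\nu(E(z))\,dV(z).
\]
Let $z\ne0$, $\xi=z/|z|$ and $w\in E(z)$. By \eqref{eq:E} with $z$ and $w$ exchanged, $|1-\langle w,\xi\rangle|\le|1-\langle w,z\rangle|+|\xi-z|<3(1-|z|^2)$. So $E(z)\subset S(\xi,3(1-|z|^2))$ and $\nu(E(z))\le C(1-|z|^2)^{n+1+\gamma}$.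
\end{proof}

For $\gamma=-1$ this argument would end with the integral of $|f|^p$ against the infinite measure $V_{-1}$, which the Hardy norm does not control. We will not need that case: the exponent obtained in Section~\ref{sec:main} exceeds $n+1+\alpha$ strictly, so the lemma is applied with some $\gamma>\alpha$.

\section{Level sets}\label{sec:level}

The set $\varphi^{-1}(S(\xi,t))$ is the level set $\{|1-\psi|<t\}$ of the scalar function $\psi=\langle\varphi,\xi\rangle:B^n\to\mathbb{D}$. We compute its weighted volume from below in two examples and then from above in general.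

\begin{example}\label{ex:disc}
Lemma~\ref{lem:nec} and its proof hold for $n=1$. Let $\varphi$ be the identity map of $\mathbb{D}$. The set $\{|1-z|<t\}$ contains the disc of center $1-\frac t2$ and radius $\frac t4$, on which $\frac t4<1-|z|<\frac{3t}4$, so $\nu_\beta(S(1,t))\ge ct^{\beta+2}$. Boundedness from $A^p_\alpha$ to $A^p_\beta$ forces $t^{\beta+2}\le Ct^{\alpha+2}$, that is, $\beta\ge\alpha=\alpha+n-1$.
\end{example}

For $n\ge2$ the identity loses nothing in the weight. To lose something, $\psi$ must be close to $1$ near a larger part of the sphere than a linear function is. The function $\psi_0(z)=z_1^2+\dots+z_n^2$ equals $1$ on the whole real sphere $\{x\in\mathbb{R}^n:|x|=1\}$. At a point $x$ of it, the level set of $\psi_0$ has width about $t$ in the directions $x$ and $ix$, and width about $\sqrt t$ in the $n-1$ directions $iy$ with $y\in\mathbb{R}^n$, $y\perp x$.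

\begin{proof}[Proof of Theorem~\ref{thm:quad}]
Since $|\psi_0(z)|\le|z|^2$, the map $\varphi_0$ sends $B^n$ into $B^n$. Let $\beta=\alpha+n-1-\varepsilon$, so that $-1\le\beta<\alpha+\frac{n-1}2$. If $\beta=-1$, boundedness into $H^p$ would imply, by \eqref{eq:tail}, boundedness into $A^p_{\beta'}$ for each $\beta'$ in the interval $(-1,\alpha+\frac{n-1}2)$, which is nonempty because $n\ge2$. So we may assume $\beta>-1$.

Let $0<t<1$ and $e_1=(1,0,\dots,0)$. Write $z=x+iy$ with $x,y\in\mathbb{R}^n$, so that $1-\psi_0(z)=1-|x|^2+|y|^2-2i\,x\cdot y$. For $x\neq0$ let $y_\parallel$ and $y_\perp$ be the components of $y$ along $x$ and orthogonal to $x$. Let $T_t$ be the set of $z$ with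
\[
\tfrac t8<1-|x|^2<\tfrac t4,\qquad|y_\parallel|<\tfrac t8,\qquad|y_\perp|<\tfrac{\sqrt t}8 .
\]
On $T_t$ we have $|y|^2<\frac{t^2}{64}+\frac t{64}<\frac t{16}$ and $|x\cdot y|=|x||y_\parallel|<\frac t8$. Hence
\[
|1-\psi_0|<\tfrac t4+\tfrac t{16}+\tfrac t4<t,\qquad \tfrac t{16}<1-|z|^2=1-|x|^2-|y|^2<\tfrac t4 ,
\]
so $T_t\subset\varphi_0^{-1}(S(e_1,t))$ and $(1-|z|^2)^\beta\ge ct^\beta$ on $T_t$. The shell of admitted $x$ has volume proportional to $(1-\frac t8)^{n/2}-(1-\frac t4)^{n/2}\ge ct$. For each such $x$, the admitted $y$ form the product of a segment of length $\frac t4$ and an $(n-1)$-dimensional ball of radius $\frac{\sqrt t}8$. Thus $V(T_t)\ge c\,t\cdot t\cdot t^{(n-1)/2}$ and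
\begin{equation}\label{eq:quadlower}
\nu_\beta(S(e_1,t))\ge c\,t^{\,\beta+2+(n-1)/2}.
\end{equation}
If $C_{\varphi_0}:A^p_\alpha\to A^p_\beta$ were bounded, Lemma~\ref{lem:nec} and $t\to0$ would give $\beta+2+\frac{n-1}2\ge n+1+\alpha$, that is, $\beta\ge\alpha+\frac{n-1}2$, a contradiction.
\end{proof}

For an upper bound valid for all $\varphi$ we use Chebyshev's inequality on each sphere $|z|=r$, applied to a positive pluriharmonic function that is large on the level set. Say that a pair $(s,\mu)$ with $s\ge1$, $\mu\ge0$ is a \emph{growth pair} if there is a constant $A$ such that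
\begin{equation}\label{eq:growth}
\int_{\partial B^n}u(r\zeta)^s\,d\sigma(\zeta)\le A\,u(0)^s(1-r^2)^{-\mu}
\end{equation}
for all positive pluriharmonic $u$ on $B^n$ and all $0\le r<1$.

\begin{lemma}\label{lem:level}
Let $(s,\mu)$ be a growth pair and $\beta>\mu-1$. For every holomorphic $\varphi:B^n\to B^n$ there is a constant $C$ with $\nu_\beta(S(\xi,t))\le Ct^{\,s+\beta+1-\mu}$ for all $\xi\in\partial B^n$ and $0<t<1$.
\end{lemma}

\begin{proof}
Let $\rho_0=|\varphi(0)|$ and $\psi=\langle\varphi,\xi\rangle$, so $|\psi(0)|\le\rho_0$. The first candidate, $\operatorname{Re}\frac{1+\psi}{1-\psi}=\frac{1-|\psi|^2}{|1-\psi|^2}$, is small where $\psi$ approaches $1$ tangentially, so we move the pole outside the disc. With $a=1-t$ let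
\[
u_t=\operatorname{Re}\frac1{1-a\psi}=\frac{\operatorname{Re}(1-a\psi)}{|1-a\psi|^2}.
\]
Since $1-a\psi=t+a(1-\psi)$ has real part at least $t$, the function $u_t$ is positive and pluriharmonic, and $u_t>\frac t{(2t)^2}=\frac1{4t}$ where $|1-\psi|<t$. Also $u_t(0)\le|1-a\psi(0)|^{-1}\le(1-\rho_0)^{-1}$. By Chebyshev's inequality and \eqref{eq:growth},
\begin{equation}\label{eq:sphere}
\sigma\{\zeta:|1-\psi(r\zeta)|<t\}\le A\Big(\frac{4t}{1-\rho_0}\Big)^s(1-r^2)^{-\mu}.
\end{equation}
The level set lies in a thin layer: if $|1-\psi(r\zeta)|<t$, then \eqref{eq:harnack} for the positive pluriharmonic function $\operatorname{Re}(1-\psi)$ gives $t>\frac{1-r}{1+r}(1-\rho_0)$, so $1-r<Mt$ with $M=\frac2{1-\rho_0}$. Put $r_0=\max(0,1-Mt)$; then $1-r_0^2\le2Mt$. In polar coordinates,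
\[
\nu_\beta(S(\xi,t))\le Ct^s\int_{r_0}^1(1-r^2)^{\beta-\mu}\,r\,dr=Ct^s\,\frac{(1-r_0^2)^{\beta+1-\mu}}{2(\beta+1-\mu)}\le C't^{\,s+\beta+1-\mu}.
\]
The integral converges because $\beta-\mu>-1$.
\end{proof}

The mean value property says that $(1,0)$ is a growth pair, and the lemma gives $\nu_\beta(S(\xi,t))\le Ct^{\beta+2}$, the exponent attained in Example~\ref{ex:disc}. For $\beta=\alpha+n-1$ it equals $n+1+\alpha$, and Lemma~\ref{lem:suf} yields \eqref{eq:known} when $\alpha>-1$. Higher powers combined with Harnack's inequality gain nothing: from $u(r\zeta)\le4u(0)/(1-r^2)$ we get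
\[
\int u(r\zeta)^s\,d\sigma\le\Big(\frac{4u(0)}{1-r^2}\Big)^{s-1}\int u(r\zeta)\,d\sigma=4^{s-1}u(0)^s(1-r^2)^{-(s-1)},
\]
and the pair $(s,s-1)$ leads again to $t^{\beta+2}$. Any improvement of \eqref{eq:known} along these lines requires a growth pair with $\mu<s-1$. Theorem~\ref{thm:key} provides the pair $(s,m_s)$.

\begin{remark}
Every growth pair satisfies $\mu\ge s-\frac{n+1}2$: apply Lemma~\ref{lem:level} to $\varphi_0$ with any $\beta>\mu-1$ and compare with \eqref{eq:quadlower} as $t\to0$. By \eqref{eq:defect}, $m_s$ exceeds this bound by at most $\frac{n^2-1}{4(2s-1)}$.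
\end{remark}

\section{Means of positive pluriharmonic functions}\label{sec:key}

Throughout this section $u=\operatorname{Re}F>0$ with $F$ holomorphic on $B^n$. Write $F_j=\partial_jF$, $|\nabla F|^2=\sum_j|F_j|^2$ and $RF=\sum_jz_jF_j$.

\subsection{The Schwarz--Pick inequality}

Harnack's inequality controls $u$ only along the radii. The infinitesimal form below holds at every point and in every direction.

\begin{lemma}\label{lem:SP}
For $z\in B^n$, $z\ne0$, put $x=|z|^2$ and $|\nabla_TF|^2=|\nabla F|^2-|RF|^2/x$. Then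
\begin{equation}\label{eq:SP}
(1-x)\big(|\nabla F|^2-|RF|^2\big)=(1-x)^2\,\frac{|RF|^2}{x}+(1-x)\,|\nabla_TF|^2\le4u^2
\end{equation}
at $z$. At $z=0$ we have $|\nabla F(0)|^2\le4u(0)^2$.
\end{lemma}

\begin{proof}
Let $e$ be a unit vector and $G(\lambda)=F(\lambda e)$. Then $G$ maps $\mathbb{D}$ into the right half-plane, so $(G-G(0))/(G+\overline{G(0)})$ maps $\mathbb{D}$ into $\mathbb{D}$, vanishes at $0$, and has derivative $G'(0)/(2u(0))$ there. By the Schwarz lemma $|\sum_jF_j(0)e_j|\le2u(0)$, and the supremum over $e$ of the left side is $|\nabla F(0)|$.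

For $z\ne0$ apply this to $F\circ\tau_z$. Let $\ell(v)=\sum_jF_j(z)v_j$, a linear functional of norm $|\nabla F(z)|$. Since $\ell(P_zv)=\langle v,z\rangle RF(z)/x$, we have $\|\ell P_z\|^2=|RF|^2/x$, and then $\|\ell Q_z\|^2=\|\ell\|^2-\|\ell P_z\|^2=|\nabla_TF|^2$. The derivative of $F\circ\tau_z$ at $0$ is $-s_z^2\,\ell P_z-s_z\,\ell Q_z$, whose squared norm is the middle expression in \eqref{eq:SP}; it is at most $4u(z)^2$. The equality in \eqref{eq:SP} follows from $(1-x)^2/x-(1-x)/x=-(1-x)$.
\end{proof}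

The quantity $|\nabla_TF|$ is the size of the derivative in the $n-1$ complex directions orthogonal to $z$. It carries the weight $1-x$, much larger near the boundary than the weight $(1-x)^2$ of the radial derivative.

\subsection{The case $s=2$}\label{sub:two}

Here the source of the gain can be seen from power series. Normalize $F(0)=u(0)$, expand $F=u(0)+\sum_{k\ge1}p_k$ into homogeneous polynomials, and let $b_k=\int|p_k|^2\,d\sigma$. Homogeneous polynomials of different degrees are orthogonal in $L^2(\sigma)$, and $u^2=\frac12|F|^2+\frac12\operatorname{Re}F^2$, where $F^2$ has mean $u(0)^2$. So the mean of $u^2$ over the sphere $|z|^2=x$ is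
\[
w(x)=u(0)^2+\tfrac12\sum_{k\ge1}b_kx^k .
\]
Since $Rp_k=kp_k$, the mean of $|RF|^2/x$ is $\sum k^2b_kx^{k-1}=2(xw')'$. Monomials are orthogonal in $L^2(\sigma)$ and $\int|\zeta^\kappa|^2\,d\sigma=(n-1)!\,\kappa!/(n-1+|\kappa|)!$ for a multi-index $\kappa$. For $|\kappa|=k$ this gives
\[
\sum_j\kappa_j^2\int|\zeta^{\kappa-e_j}|^2\,d\sigma=\sum_j\kappa_j\,\frac{(n-1)!\,\kappa!}{(n-2+k)!}=k(k+n-1)\int|\zeta^\kappa|^2\,d\sigma ,
\]
so the mean of $|\nabla F|^2$ is $\sum k(k+n-1)b_kx^{k-1}$, and the mean of $|\nabla_TF|^2$ is $\sum(n-1)kb_kx^{k-1}=2(n-1)w'$. When $n\ge2$, the means of $u^2$ cannot grow unless $F$ has tangential derivatives of proportional size, and \eqref{eq:SP} limits these. Averaging \eqref{eq:SP} over the sphere gives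
\begin{equation}\label{eq:s2}
(1-x)^2(xw')'+(n-1)(1-x)w'\le2w .
\end{equation}
The first term is nonnegative. Dropping it leaves $(\log w)'\le\frac2{(n-1)(1-x)}$, that is, $w(x)\le u(0)^2(1-x)^{-2/(n-1)}$, which beats the Harnack exponent $1$ as soon as $n\ge4$. To see what both terms together should give, insert $w=(1-x)^{-\mu}$ and let $x\to1$: the condition is $\mu(\mu+1)+(n-1)\mu\le2$, or $\mu\le m_2$. For $n=1$ this is the Harnack exponent $\mu\le1$. For $n=2$ it is $\mu\le\sqrt3-1$; this is the case needed for the Hardy space on $B^2$, where $q=2$ and $\varepsilon_0=2-\sqrt3$.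

Two things remain: to obtain the analogue of \eqref{eq:s2} for general $s$, without power series, and to integrate the second-order inequality.

\subsection{The differential inequality}

The left side of \eqref{eq:SP} is the gradient form of the operator
\[
D=(1-|z|^2)\sum_{j,k}(\delta_{jk}-z_j\bar z_k)\,\partial_j\bar\partial_k .
\]
Indeed, for a smooth real function $v$ and a smooth function $G$ of one real variable, $\partial_j\bar\partial_kG(v)=G'(v)\,\partial_j\bar\partial_kv+G''(v)\,\partial_jv\,\overline{\partial_kv}$, so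
\begin{equation}\label{eq:chain}
D\,G(v)=G'(v)\,Dv+G''(v)\,\Gamma(v),\qquad\Gamma(v)=(1-|z|^2)\Big(\sum_j|\partial_jv|^2-\Big|\sum_jz_j\partial_jv\Big|^2\Big).
\end{equation}
The operator $D$ commutes with $f\mapsto f\circ U$ for unitary $U$: the sum $\sum_j\partial_j\bar\partial_j$ is a quarter of the Laplacian, and $\sum_{j,k}z_j\bar z_k\partial_j\bar\partial_kf(z)$ is the value of $\partial_\lambda\bar\partial_\lambda f(\lambda z)$ at $\lambda=1$. For a radial function $w(|z|^2)$ we have $\partial_j\bar\partial_kw(|z|^2)=\delta_{jk}w'+\bar z_jz_kw''$. Summing against $\delta_{jk}$ gives $nw'+xw''$, and summing against $z_j\bar z_k$ gives $xw'+x^2w''$. Hence $D[w(|z|^2)]=(Lw)(|z|^2)$, where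
\[
Lw=(1-x)\big[x(1-x)w''+(n-x)w'\big].
\]
Expanding $(xw')'$ shows that $Lw$ is the left side of \eqref{eq:s2}.

\begin{lemma}\label{lem:ineq}
Let $s>1$, $\lambda=s(s-1)$, and $w(r^2)=\int_{\partial B^n}u(r\zeta)^s\,d\sigma(\zeta)$. Then $w(|z|^2)$ is a smooth function on $B^n$, and $Lw\le\lambda w$ on $(0,1)$.
\end{lemma}

\begin{proof}
Pluriharmonicity gives $Du=0$ and $\partial_ju=\frac12F_j$, so $\Gamma(u)\le u^2$ by Lemma~\ref{lem:SP}. By \eqref{eq:chain}, $D(u^s)=s(s-1)u^{s-2}\,\Gamma(u)\le\lambda u^s$; here $s>1$ makes the factor positive. Let $dU$ be the normalized Haar measure on the unitary group. For a unit vector $e$, the image of $dU$ under $U\mapsto Ue$ is $\sigma$, so $w(|z|^2)=W(z):=\int u(Uz)^s\,dU$. Differentiating under the integral, $W$ is smooth and $DW(z)=\int(Du^s)(Uz)\,dU\le\lambda W(z)$.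
\end{proof}

\subsection{A radial eigenfunction}

To bound $w$ from above we compare it with a positive function $Y$ satisfying $LY\ge\lambda Y$ on all of $(0,1)$. The pure power does not qualify: with $Y=(1-x)^{-\mu}$,
\[
LY=\big[\mu(\mu+1)x+\mu(n-x)\big](1-x)^{-\mu}=(n\mu+\mu^2x)\,Y ,
\]
and for $\mu=m_s$ the factor is smaller than $\lambda$ when $x<1$. The disc suggests what to use instead. There $m_s=s-1$, and the integrand in Theorem~\ref{thm:key} is the $s$th power of the Poisson kernel $(1-|z|^2)/|1-z|^2$, itself a positive harmonic function. We therefore look at powers of the analogous kernel in the ball.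

\begin{lemma}\label{lem:eigen}
Let $c\in\mathbb{R}$, $\zeta\in\partial B^n$, $\rho=1-|z|^2$, $g=1-\langle z,\zeta\rangle$ and $f=\rho^c|g|^{-2c}$. Then $Df=c(c-n)f$.
\end{lemma}

\begin{proof}
Let $v=\log\rho-\log g-\log\bar g$, so $f=e^{cv}$ and $Df=f\,(c\,Dv+c^2\,\Gamma(v))$ by \eqref{eq:chain}. Since $\log|g|^2$ is pluriharmonic,
\[
Dv=L[\log(1-x)]=(1-x)\Big[-\frac x{1-x}-\frac{n-x}{1-x}\Big]=-n .
\]
Next, $\partial_jv=-\bar z_j/\rho+\bar\zeta_j/g$. Using $\langle z,\zeta\rangle=1-g$ and $|z|^2=1-\rho$,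
\begin{align*}
\sum_j|\partial_jv|^2&=\frac{1-\rho}{\rho^2}+\frac1{|g|^2}-2\operatorname{Re}\frac{1-g}{\rho g}=\frac1{\rho^2}+\frac1\rho+\frac1{|g|^2}-2\operatorname{Re}\frac1{\rho g},\\
\Big|\sum_jz_j\partial_jv\Big|^2&=\Big|-\frac{1-\rho}\rho+\frac{1-g}g\Big|^2=\Big|\frac1g-\frac1\rho\Big|^2=\frac1{|g|^2}+\frac1{\rho^2}-2\operatorname{Re}\frac1{\rho g}.
\end{align*}
The difference is $1/\rho$, so $\Gamma(v)=1$ and $Df=(c^2-cn)f$.
\end{proof}

The eigenvalue equals $\lambda$ for $c=m_s+n$, which is how $m_s$ arises. With this $c$ let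
\[
\Phi(z)=\int_{\partial B^n}\frac{(1-|z|^2)^c}{|1-\langle z,\zeta\rangle|^{2c}}\,d\sigma(\zeta).
\]
This function is smooth and positive on $B^n$, and radial because $\sigma$ is unitarily invariant. Write $\Phi(z)=Y(|z|^2)$. Then $Y(0)=1$, $LY=\lambda Y$ by Lemma~\ref{lem:eigen}, and $Y(r^2)=\Phi(re_1)$ is the middle integral in Theorem~\ref{thm:key}. Since $2c-n>0$, the first estimate in \eqref{eq:FR} gives
\begin{equation}\label{eq:Y}
Y(x)\asymp(1-x)^{c-(2c-n)}=(1-x)^{-m_s}.
\end{equation}

\subsection{Comparison}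

\begin{proof}[Proof of Theorem~\ref{thm:key}]
By \eqref{eq:Y} it suffices to show $w\le w(0)Y$, where $w$ is as in Lemma~\ref{lem:ineq} and $w(0)=u(0)^s$. We put $L$ in divergence form. The function $h(x)=x^n(1-x)^{1-n}$ satisfies $h'/h=\frac nx+\frac{n-1}{1-x}=\frac{n-x}{x(1-x)}$, so $Lw=x(1-x)^2h^{-1}(hw')'$ on $(0,1)$. For the weighted Wronskian $N=h\,(w'Y-wY')$ we get
\[
N'=(hw')'Y-w\,(hY')'=\frac h{x(1-x)^2}\,\big(Y\,Lw-w\,LY\big)\le\frac h{x(1-x)^2}\,(\lambda wY-\lambda wY)=0 .
\]
At the origin, $r\mapsto w(r^2)=W(re_1)$ is a smooth even function on $(-1,1)$, so its derivative $2rw'(r^2)$ is $O(r)$ and $w'$ is bounded near $x=0$. The same holds for $Y(r^2)=\Phi(re_1)$. As $h(0^+)=0$, we have $N(0^+)=0$, hence $N\le0$ on $(0,1)$. Thus $(w/Y)'=N/(hY^2)\le0$ and $w/Y\le w(0)/Y(0)=u(0)^s$.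
\end{proof}

\begin{remark}
The equation $Du=0$ alone does not suffice; the bound $\Gamma(u)\le u^2$, which uses the holomorphic function $F$, is essential. By Lemma~\ref{lem:eigen} the positive function $u=(\rho/|g|^2)^n$ satisfies $Du=0$ and $u(0)=1$, while \eqref{eq:FR} shows that the means of $u^s$ grow like $(1-r^2)^{-n(s-1)}$.
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

First we choose $s$. Lemma~\ref{lem:level} with the pair $(s,m_s)$ requires $\beta+1>m_s$, and the resulting exponent $s+\beta+1-m_s$ must be at least $q$ by Lemma~\ref{lem:nec}. So $\beta+1$ must be at least $\max(m_s,\,m_s+q-s)$. The first quantity increases in $s$, the second decreases by \eqref{eq:defect}, and they agree at $s=q$. The choice $s=q$ therefore allows the smallest $\beta$, namely any $\beta>m_q-1=\alpha+n-1-\varepsilon_0$.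

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $0<\varepsilon<\varepsilon_0$, $\beta=\alpha+n-1-\varepsilon$ and $\gamma=\alpha+\varepsilon_0-\varepsilon$, so $\gamma>\alpha\ge-1$. Since $\alpha+n=q-1$, we have $\beta+1-m_q=\varepsilon_0-\varepsilon>0$; in particular $\beta>-1$. By Theorem~\ref{thm:key}, $(q,m_q)$ is a growth pair, and Lemma~\ref{lem:level} gives
\[
\nu_\beta(S(\xi,t))\le Ct^{\,q+\varepsilon_0-\varepsilon}=Ct^{\,n+1+\gamma},\qquad\xi\in\partial B^n,\ 0<t<1 .
\]
By Lemma~\ref{lem:suf},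
\begin{equation}\label{eq:bdd}
\|C_\varphi f\|_{A^p_\beta}\le C\|f\|_{A^p_\gamma},\qquad f\in A^p_\gamma .
\end{equation}
Together with the continuous inclusion $A^p_\alpha\subset A^p_\gamma$ from \eqref{eq:tail}, this proves boundedness.

For compactness it suffices, by \eqref{eq:bdd}, to show that a sequence $(f_k)$ with $\|f_k\|_{A^p_\alpha}\le K$ has a subsequence converging in $A^p_\gamma$. By \eqref{eq:submean} and \eqref{eq:E}, $|f_k(w)|^p\le C(1-|w|^2)^{-(n+1+\gamma)}\|f_k\|^p_{A^p_\gamma}$, so the sequence is locally uniformly bounded. By Montel's theorem a subsequence, again written $(f_k)$, converges locally uniformly to a holomorphic $f$. Moreover $\|f\|_{A^p_\alpha}\le K$: by Fatou's lemma if $\alpha>-1$, and by uniform convergence on each sphere $|z|=r$ if $\alpha=-1$. Since $|f_k-f|^p\le2^p(|f_k|^p+|f|^p)$, \eqref{eq:tail} gives, for $0<R<1$,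
\[
\|f_k-f\|^p_{A^p_\gamma}\le V_\gamma(B^n)\sup_{|z|\le R}|f_k-f|^p+2^{p+1}K^p\,\delta(R).
\]
Letting $k\to\infty$ and then $R\to1$ shows that $f_k\to f$ in $A^p_\gamma$.

Finally, given any $\varphi$, each $\varepsilon\in(0,\varepsilon_0)$ is admissible and $C_\varphi$ is bounded into $A^p_{\alpha+n-1-\varepsilon}$, so $\varphi$ does not have the property required in the Question.
\end{proof}

The hypothesis $n\ge2$ enters this proof only through $m_q<q-1$, which makes the interval $(0,\varepsilon_0)$ nonempty; for $n=1$ the formula gives $\varepsilon_0=0$, in accordance with Example~\ref{ex:disc}. The exponent $p$ plays no role in the level set estimate, which is why $\varepsilon_0$ does not depend on it.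

\begin{remark}
The gain comes from the interior of the ball. Suppose $\psi:B^n\to\mathbb{D}$ is holomorphic, $\psi(0)=0$, and $\psi$ has radial limits $\psi^*$ of modulus one $\sigma$-almost everywhere. Then $\int(\psi^*)^k\,d\sigma=\psi(0)^k=0$ for $k\ge1$, so $\psi^*$ carries $\sigma$ to normalized arc length, and $\sigma\{|1-\psi^*|<t\}\asymp t$, the bound given by the pair $(1,0)$ in \eqref{eq:sphere}. On the other hand, for any $\psi$, \eqref{eq:sphere} with the pair $(s,m_s)$ shows that $\sigma\{\zeta:|1-\psi(r\zeta)|<t\}\ge ct$ is possible only if $1-r^2\le Ct^{(s-1)/m_s}$. Since $(s-1)/m_s>1$, this layer is much thinner than the layer of width $Mt$ that Harnack's inequality allows.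
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
Source of the problem, available at \texttt{https://repository.kulib.kyoto-u.ac.jp/\allowbreak dspace/\allowbreak bitstream/\allowbreak 2433/\allowbreak 58751/\allowbreak 1/\allowbreak 1519-9.pdf}.

\bibitem{rudin}
Rudin, \emph{Function Theory in the Unit Ball of $\mathbb{C}^n$}.

\end{thebibliography}
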